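\title{A deterministic $o(n)$-competitive algorithm for nonclairvoyant flow time scheduling on one machine}

\begin{abstract}
Jobs of unknown size arrive over time at a single preemptive machine, and the average flow time is to be minimized. Every algorithm that never idles is $n$-competitive, where $n$ is the number of jobs, and the question is whether a deterministic algorithm can be $o(n)$-competitive. We show that the answer is yes: Round Robin, which does not use $n$, is $O(n/\log n)$-competitive, and this is its exact order. The same upper bound holds for a variant that runs one job at a time. If an upper bound $N\ge n$ is known in advance, a hybrid of Round Robin and Shortest Elapsed Time First is $O(N^{2/3})$-competitive. The proofs bound the work that the algorithm still owes on jobs that an optimal schedule has finished, and then charge the crowded times to completions, each completion according to its rank.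
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Schedules, algorithms and competitiveness}

An \emph{instance} consists of $n$ jobs. Job $j$ has a release time $r_j\ge0$ and a size (processing time) $p_j>0$. A \emph{schedule} on one machine assigns to each job $j$ a measurable rate $\rho_j(t)\ge0$, with $\rho_j(t)=0$ for $t<r_j$ and $\sum_j\rho_j(t)\le1$. The completion time $C_j$ is the first time $t$ at which $\int_0^t\rho_j=p_j$, and the rate is $0$ afterwards. A job may be interrupted and resumed without loss. Allowing fractional rates is the standard idealization called \emph{processor sharing}; a schedule \emph{runs one job at a time} if all its rates are $0$ or $1$. What a schedule does at a single instant affects no completion time.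

The \emph{flow time} of job $j$ is $C_j-r_j$, the time it spends in the system. Job $j$ is \emph{alive} at time $t$ if $r_j\le t<C_j$. If $m(t)$ is the number of alive jobs, the total flow time, or \emph{cost}, of the schedule is
\begin{equation}\label{eq:cost}
\sum_j (C_j-r_j)=\int_0^\infty m(t)\,dt .
\end{equation}
We write $\mathrm{OPT}$ for the minimum cost over all schedules of the instance. Section~\ref{sec:prelim} shows that the minimum is attained by a schedule that runs one job at a time, so $\mathrm{OPT}$ is the same with or without sharing. Average and total flow time differ by the factor $n$, which cancels in all ratios; we work with the total.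

An online algorithm is \emph{nonclairvoyant} if it learns of a job only when the job is released, never sees $p_j$, and learns that a job is finished only at the moment its processing is complete. The number $n$ is not given to it. Thus a deterministic nonclairvoyant algorithm chooses its rates at time $t$ as a function of the releases and completions that occurred up to time $t$. For a function $c:\mathbb N\to\mathbb R^+$, a deterministic algorithm is \emph{$c(n)$-competitive} if for every $n$ and every instance with $n$ jobs its cost is at most $c(n)\,\mathrm{OPT}$. A randomized algorithm is $c(n)$-competitive against an oblivious adversary if the same holds for its expected cost, the instance being fixed independently of the random choices. An algorithm is \emph{$o(n)$-competitive} if it is $c(n)$-competitive for some $c$ with $c(n)/n\to0$; one algorithm and one function $c$ must work for all instances.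

\subsection{Why $n$ is the ratio to beat}

Call a schedule \emph{non-idling} if its rates sum to $1$ whenever a job is alive. Such a schedule has $m(t)\ge1$ during a total time of exactly $\sum_jp_j$, so by \eqref{eq:cost} its cost is at most $n\sum_jp_j$. Every flow time is at least $p_j$, so $\sum_jp_j\le\mathrm{OPT}$. Hence every non-idling algorithm is $n$-competitive, without any cleverness.

Natural rules can fail to improve on this order. An algorithm that runs the first job it sees to completion may have picked a job of size $1$ while $n-1$ tiny jobs wait; it pays at least $n$, while the optimum is close to $1$. The opposite rule is \emph{Shortest Elapsed Time First} (SETF), which shares the machine equally among the alive jobs that have received the least processing so far. Release job $i$ of size $1+\varepsilon$ at time $i-1$, for $i=1,\dots,n$. Under SETF job $i$ runs alone in $[i-1,i]$, so nothing finishes before time $n$ and the cost is at least $n(n+1)/2$. Running the jobs in order of release completes job $i$ at time $i(1+\varepsilon)$, at total cost at most $n+n^2\varepsilon$. So SETF is not $c(n)$-competitive for any $c(n)<(n+1)/2$. An adversary that knows the algorithm can choose every size just above what the algorithm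 is about to invest, and these two examples suggest that it might always force a ratio of order $n$.

The known bounds leave the matter undecided. Motwani, Phillips and Torng showed that every deterministic nonclairvoyant algorithm has competitive ratio $\Omega(n^{1/3})$ and every randomized one has competitive ratio $\Omega(\log n)$. Becchetti and Leonardi showed that the randomized multi-level feedback algorithm RMLF is $O(\log n)$-competitive against an oblivious adversary. The question that we answer, posed in \cite{source}, is the following.

\begin{quote}
\emph{Is there a deterministic nonclairvoyant algorithm for average flow time on a single machine that is $o(n)$-competitive?}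
\end{quote}

\subsection{Results}

The answer is yes. \emph{Round Robin} (RR) runs every alive job at rate $1/m(t)$. Let $H_k=1+\frac12+\dots+\frac1k$.

\begin{theorem}\label{thm:rr}
With processor sharing, Round Robin is a deterministic nonclairvoyant algorithm, not knowing $n$, that is $c(n)$-competitive with $c(1)=1$ and
\[
c(n)=16\sqrt n+3072\,\frac n{\ln n}\qquad(n\ge2).
\]
In particular it is $o(n)$-competitive. The order is tight for Round Robin: for every $n\ge2$ some instance with $n$ jobs has ratio at least $n/(2H_{n-1}+1)$.
\end{theorem}

\begin{theorem}\label{thm:one}
There is a deterministic nonclairvoyant algorithm, not knowing $n$, that runs at most one job at every instant and is $O(n/\log n)$-competitive. Its preemptions may accumulate immediately after a release or a completion. If all $p_j\ge1$, there is such an algorithm with only finitely many preemptions.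
\end{theorem}

The proviso in Theorem~\ref{thm:one} cannot be dropped: with arbitrarily small sizes, an algorithm that runs one job at a time and whose preemptions never accumulate has ratio at least $n$ (Proposition~\ref{prop:finite}).

\begin{theorem}\label{thm:known}
With processor sharing there is a deterministic nonclairvoyant algorithm that, given a bound $N\ge n$, has ratio at most $804\,N^{2/3}$. So for known $n$ the ratio is $O(n^{2/3})$.
\end{theorem}

The constants are not optimized, and the proofs give smaller ones than those displayed; only the orders of growth matter. We do not determine the optimal deterministic exponent, nor whether a ratio $O(n^{1-\varepsilon})$ is possible when $n$ is unknown.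

\section{The worst instance for Round Robin}\label{sec:example}

Round Robin is best followed on its own clock. Let $\theta(t)=\int dv/m(v)$, the integral taken over the times $v\in[0,t]$ with $m(v)\ge1$; we call $\theta$ the \emph{virtual time}. Every alive job gains work at the speed of this clock, so job $j$ has received $\theta(t)-\theta(r_j)$ by time $t\in[r_j,C_j]$, and it completes when $\theta$ has advanced by $p_j$. While the machine is busy, $dt=m\,d\theta$. Hence elapsed real time is $\int m\,d\theta$, and the cost \eqref{eq:cost} is $\int m^2\,d\theta$.

An adversary wants RR to hold all $n$ jobs for a long time. Releasing $n$ unit jobs at time $0$ achieves this, and RR pays $n^2$; but running them one after the other still costs $n(n+1)/2$, so nothing is gained. The jobs that RR holds must be jobs that the offline schedule has already finished. So release them one at a time, as fast as the offline schedule can finish them, and give each new job the size that the old jobs have left under RR, so that RR finishes nothing early.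

\begin{example}\label{ex:four}
Release two jobs of size $1$ at time $0$. At time $1$ each has $\frac12$ left under RR; release a job of size $\frac12$. At time $\frac32$ each of the three has $\frac12-\frac16=\frac13$ left; release a job of size $\frac13$. At time $\frac{11}6$ each of the four has $\frac13-\frac1{12}=\frac14$ left, and all finish at time $\frac{17}6$. RR pays $\frac{17}6+\frac{17}6+\frac{11}6+\frac86=\frac{53}6$. Offline, run job $1$ in $[0,1]$, jobs $3$ and $4$ on arrival, and job $2$ in $[\frac{11}6,\frac{17}6]$, at cost $1+\frac12+\frac13+\frac{17}6=\frac{28}6$. At time $\frac{11}6$ RR owes $\frac14$ on each of three jobs that the offline schedule has finished. This debt equals the work $\frac34$ that RR has put into job $2$, which the offline schedule has not touched.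
\end{example}

\begin{proposition}\label{prop:tight}
For every $n\ge2$ there is an instance with $n$ jobs on which RR pays at least $n$ and $\mathrm{OPT}\le2H_{n-1}+1$.
\end{proposition}

\begin{proof}
Release jobs $1,2$ of size $1$ at time $0$. Let $t_2=1$ and $t_{k+1}=t_k+\frac1k$, so that $t_k=H_{k-1}$. For $2\le k\le n-1$ release job $k+1$ of size $\frac1k$ at time $t_k$. We claim that at time $t_k$, $2\le k\le n$, each of the jobs $1,\dots,k$ has remaining work $\frac1k$ under RR. This holds for $k=2$. If it holds for some $k\le n-1$, then after the release at $t_k$ there are $k+1$ jobs with remaining work $\frac1k$, and after a further time $\frac1k$ each has $\frac1k-\frac1{k(k+1)}=\frac1{k+1}$ left. So all $n$ jobs are alive throughout $[t_n,t_n+1)$, where RR pays $n$. Offline, run job $1$ in $[0,1]$, job $k+1$ in $[t_k,t_{k+1}]$, and job $2$ in $[t_n,t_n+1]$. The cost is $1+\sum_{k=2}^{n-1}\frac1k+(t_n+1)=2H_{n-1}+1$.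
\end{proof}

This proves the last claim of Theorem~\ref{thm:rr}; since $H_{n-1}\le1+\ln n$, the ratio is $\Omega(n/\log n)$. The instance also shows why the adversary cannot do better. Job $1$ has size $1$ and all jobs finish with it, so all completions occur at virtual time $1$. Let $y=1-\theta$ be the virtual time left, which is the common remaining work. When $y\in(\frac1{k+1},\frac1k]$ with $1\le k\le n-1$ there are $m=k+1$ alive jobs, so $m$ is about $1/y$ until $y=1/n$, and $m=n$ from then on. Therefore the length of the schedule and the cost of RR are
\[
\int_0^1 m\,d\theta=\sum_{k=1}^{n-1}\frac{k+1}{k(k+1)}+1=H_{n-1}+1,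
\qquad
\int_0^1 m^2\,d\theta=\sum_{k=1}^{n-1}\frac{k+1}{k}+n=2n+H_{n-1}-1 .
\]
The adversary obtains a cost of order $n$ from a debt of about one unit of work, spread over $n-1$ jobs at time $t_n$. But it has spent time $\int dy/y\approx\ln n$ in building up this debt, and the offline schedule pays at least for that time. The upper bound turns these two observations into two statements about a busy interval of length $T$, valid at the times when RR holds many more jobs than the optimal schedule.
\begin{enumerate}
\item \emph{Debt is slow to build.} If RR owes at least $\delta$ on each of $M$ jobs that the optimal schedule has finished, then the elapsed time is of order at least $\delta M\ln n$. So $\delta M\le g$ with $g=O(T/\ln n)$ (Section~\ref{sec:rr}).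
\item \emph{Small debt is cheap.} With $M\approx m/4$, half of the alive jobs then finish within virtual time $4g/m$. A stretch of virtual length $4g/m$ costs about $m^2\cdot4g/m=4gm$ and disposes of $m/2$ jobs, which is $O(g)$ per job and $O(gn)$ in total (Section~\ref{sec:window}).
\end{enumerate}

\section{Optimal schedules, busy periods and the exchange inequality}\label{sec:prelim}

\subsection{Priority schedules}

The following lemma says that a set of jobs served at full speed finishes as early as possible, and that enlarging the jobs by a total of $b$ delays the finish by at most $b$. The case $b=0$ describes the optimum; the general case is needed in Section~\ref{sec:one}.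

\begin{lemma}\label{lem:delay}
Fix the release times, let $p$ and $\tilde p$ be two vectors of sizes, and let $G$ be a set of jobs with $\sum_{j\in G}\max(\tilde p_j-p_j,0)\le b$. Suppose that some schedule for the sizes $p$ finishes all jobs of $G$ by time $C$. Then every schedule for the sizes $\tilde p$ that processes $G$ at total rate $1$ whenever a job of $G$ is alive finishes $G$ by time $C+b$.
\end{lemma}

\begin{proof}
Since sizes are positive, all jobs of $G$ are released before $C$. Let $V(t)$ be the remaining work at time $t$, in the second schedule, of the jobs of $G$ released up to time $t$. If $V(C)=0$ we are done. Otherwise let $u$ be the infimum of the $v\in[0,C]$ such that $V>0$ on $[v,C]$. The jobs of $G$ released before $u$ are finished by time $u$. This is trivial if $u=0$ or $V(u)=0$; otherwise $V$ vanishes at times $v<u$ arbitrarily close to $u$, and we take such a $v$ with no release in $(v,u)$. Let $G_u=\{j\in G:r_j\in[u,C]\}$. During $(u,C]$ the second schedule processes $G$ at rate $1$, and all this work goes to $G_u$, so $V(C)=\sum_{G_u}\tilde p_j-(C-u)$. The first schedule processes $G_u$ entirely inside $[u,C]$, so $\sum_{G_u}p_j\le C-u$. Hence $V(C)\le\sum_{G_u}(\tilde p_j-p_j)\le b$. After time $C$ there are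 no releases in $G$, so $V$ decreases at rate $1$ and vanishes by time $C+b$.
\end{proof}

The \emph{priority schedule} of a list $\pi$ of all jobs always runs the alive job that comes first in $\pi$. It is non-idling, it runs one job at a time, and for each $k$ it processes the first $k$ jobs of $\pi$ at total rate $1$ whenever one of them is alive. Given any schedule, let $\pi$ list the jobs by nondecreasing completion time. Lemma~\ref{lem:delay}, applied to the first $k$ jobs of $\pi$ with $\tilde p=p$ and $b=0$, shows that the $k$-th job finishes in the priority schedule no later than before. So $\mathrm{OPT}$ is attained by one of the $n!$ priority schedules. We fix such an optimal schedule $\mathcal S$.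

\subsection{Reduction to one busy period}

All algorithms in this paper are non-idling. In a non-idling schedule the total remaining work of the released jobs jumps by $p_j$ at time $r_j$ and decreases at rate $1$ while it is positive. These rules determine it, so it is the same function of time for all non-idling schedules. The maximal intervals $[a,b)$ on which it is positive are the \emph{busy periods}. Every non-idling schedule finishes the jobs released in a busy period within that period, so its cost is the sum of its costs in the busy periods. Applied to $\mathcal S$, this shows that $\mathrm{OPT}$ is at least the sum of the optima of the sub-instances formed by the busy periods. Each of our algorithms acts in a busy period as it would on that sub-instance alone, shifted in time to start at $0$. Consequently: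

\begin{quote}
\emph{if the ratio is at most $f(k)$ on instances with $k$ jobs and one busy period starting at time $0$, then it is at most $\max_{1\le k\le n}f(k)$ on all instances with $n$ jobs.}
\end{quote}

We may take $f(1)=1$, since a non-idling schedule of a single job is optimal. To evaluate the maximum we use
\begin{equation}\label{eq:mono}
\frac k{\ln k}\le\frac{2n}{\ln n}\qquad(2\le k\le n).
\end{equation}
Indeed, $x/\ln x$ decreases on $(1,e]$ and increases on $[e,\infty)$, with minimum $e$. So $k/\ln k\le\max(2/\ln2,\,n/\ln n)$, and $1/\ln2<e\le n/\ln n$.

\paragraph{Standing notation.} From now on the instance has $n\ge2$ jobs and one busy period $[0,T)$. Then $T=\sum_jp_j\le\mathrm{OPT}$. Let $R(t)$ and $S(t)$ be the alive sets of the algorithm and of $\mathcal S$, and let $m(t)=|R(t)|$ and $s(t)=|S(t)|$. These are right-continuous step functions with finitely many jumps, and $m,s\ge1$ on $[0,T)$. The algorithm pays $F=\int_0^Tm\,dt$, and $\mathrm{OPT}=\int_0^Ts\,dt$. Let $x_j(t)$ be the work done by the algorithm on job $j$ up to time $t$, and $q_j(t)=p_j-x_j(t)$ the remaining work.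

\begin{definition}\label{def:surplus}
Let $D(t)=R(t)\setminus S(t)$, the set of jobs that $\mathcal S$ has finished by time $t$ and the algorithm has not. A \emph{surplus set} at time $t$ is a nonempty set $J\subseteq D(t)$. Its \emph{weight} is $|J|\cdot\min_{j\in J}q_j(t)$.
\end{definition}

The weight is the quantity $\delta M$ of Section~\ref{sec:example}. Jobs in $R(t)\cap S(t)$ are left out because nothing bounds their remaining work, as the $n$ unit jobs released together show; but there are at most $s(t)$ of them, and $\mathcal S$ pays for them too.

\subsection{The exchange inequality}

The only comparison between the algorithm and $\mathcal S$ is a count of work. It generalizes the last sentence of Example~\ref{ex:four}: what the algorithm owes on recent jobs that $\mathcal S$ has finished, it has spent either on other jobs or on recent jobs that $\mathcal S$ still holds.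

\begin{lemma}\label{lem:exchange}
Consider a non-idling algorithm. Let $0\le u\le t<T$, let $N$ be a set of jobs released in $[u,t]$, and let $W$ be the work done by the algorithm during $[u,t]$ on jobs outside $N$. Then
\[
\sum_{j\in N\setminus S(t)}q_j(t)\ \le\ W+\sum_{j\in N\cap S(t)}x_j(t).
\]
\end{lemma}

\begin{proof}
The algorithm does not idle in $[0,T)$, and all its work on $N$ up to time $t$ falls in $[u,t]$, so $t-u=W+\sum_Nx_j(t)$. The jobs of $N\setminus S(t)$ are released and finished by $\mathcal S$ inside $[u,t]$, so $\sum_{N\setminus S(t)}p_j\le t-u$. Combine the two relations and subtract $\sum_{N\setminus S(t)}x_j(t)$.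
\end{proof}

\section{Charging crowded times to completions}\label{sec:window}

We now make the second statement of Section~\ref{sec:example} precise. Mark the virtual completion times as $n$ points on a line. At virtual time $\theta$, with $m$ jobs alive, cost accrues at rate $m^2$, and we know that the window $(\theta,\theta+4g/m]$ contains at least $m/2$ points. We want to charge the cost to the points so that each receives $O(g)$.

The difficulty is that $m$ changes with $\theta$, so windows of many different lengths overlap. Split $m^2$ evenly among $m/2$ points of the window, at rate $2m$ each. A point at distance $y$ ahead is charged only if $m\le4g/y$, so its total charge is bounded only by $\int_0^{4g}2\min(n,4g/y)\,dy=8g(1+\ln n)$. This factor $\ln n$ would cancel the entire gain. The loss is real for individual jobs: an even split of $m^2$ among the alive jobs charges each job its flow time, and in Proposition~\ref{prop:tight} job $1$ has flow time $T=H_{n-1}+1$, which is not $O(T/\ln n)$.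

The remedy is to charge unevenly. Number the points ahead of $\theta$ in order and charge the $k$-th one in proportion to its rank $k$. The ranks $1,\dots,\lceil m/2\rceil$ still add up to order $m^2$. What is gained is monotonicity: unlike $m$, the rank of a fixed point can only decrease as $\theta$ approaches the point, so the total charge is controlled by the first moment at which the point is charged.

\begin{lemma}\label{lem:window}
Let $P_1\le\dots\le P_n$ be real numbers and $g>0$. There are step functions $\varphi_1,\dots,\varphi_n:\mathbb R\to[0,\infty)$ with $\int_{\mathbb R}\varphi_j\le4g$ and the following property. If $\theta\in\mathbb R$ and $m\ge1$ is an integer such that $P_i\in(\theta,\theta+4g/m]$ for at least $m/2$ indices $i$, then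
\[
m^2\le8\sum_{j=1}^n\varphi_j(\theta).
\]
\end{lemma}

\begin{proof}
For $\theta<P_j$ let $k_j(\theta)=|\{i\le j:P_i>\theta\}|\ge1$ be the rank of $j$ at $\theta$. It is nonincreasing in $\theta$, and at a fixed $\theta$ the indices $j$ with $P_j>\theta$ receive the ranks $1,2,3,\dots$ in increasing order. Let
\[
E_j=\{\theta<P_j:(P_j-\theta)\,k_j(\theta)\le4g\},
\]
and let $\varphi_j=k_j$ on $E_j$ and $\varphi_j=0$ elsewhere. Since $(P_j-\theta)k_j(\theta)$ is nonincreasing in $\theta$, at least $P_j-\theta$, and at most $n(P_j-\theta)$, the set $E_j$ is a nonempty bounded interval with right endpoint $P_j$. For $\psi\in E_j$, monotonicity of the rank gives $\int_\psi^{P_j}k_j\le(P_j-\psi)\,k_j(\psi)\le4g$. Letting $\psi$ decrease to $\inf E_j$ gives $\int\varphi_j\le4g$.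

Now let $\theta$ and $m$ be as in the statement, and put $\kappa=\lceil m/2\rceil\le m$. At least $\kappa$ points lie in $(\theta,\theta+4g/m]$, and the points in this window are those of the lowest ranks. So for each $k\le\kappa$ the index $j$ of rank $k$ exists and satisfies $(P_j-\theta)\,k\le(4g/m)\,\kappa\le4g$. Thus $\theta\in E_j$ and $\varphi_j(\theta)=k$. Summing, $\sum_j\varphi_j(\theta)\ge1+\dots+\kappa\ge\kappa^2/2\ge m^2/8$.
\end{proof}

The next proposition is the form in which the lemma is used, both for RR and for the algorithm of Theorem~\ref{thm:known}. The latter behaves like RR only part of the time, so we let the virtual clock run only on the set $B$ of times to be charged.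

\begin{proposition}\label{prop:charge}
Consider any algorithm. Let $g>0$ and let $B\subseteq[0,T)$ be a finite union of intervals $[a,b)$ such that for every $t\in B$:
\begin{enumerate}
\item[(i)] every alive job runs at rate $1/m(t)$;
\item[(ii)] $m(t)\ge4s(t)$;
\item[(iii)] every surplus set at time $t$ with $\lceil m(t)/4\rceil$ jobs has weight at most $g$.
\end{enumerate}
Then $\int_Bm\,dt\le32\,g\,n$.
\end{proposition}

\begin{proof}
Let $t\in B$, $m=m(t)$ and $M=\lceil m/4\rceil$. If $M$ jobs of $D(t)$ had $q_j(t)>4g/m$, they would form a surplus set of weight greater than $(m/4)(4g/m)=g$, contrary to (iii). So at most $M-1<m/4$ jobs of $D(t)$ have $q_j(t)>4g/m$. By (ii), $|D(t)|\ge m-s(t)\ge\frac34m$. Hence at least $m/2$ alive jobs have $q_j(t)\le4g/m$.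

Let $\theta_B(t)=\int_0^t\mathbf 1_B(v)\,dv/m(v)$, a continuous, nondecreasing, piecewise linear function with finitely many pieces. Let $j$ be alive at $t\in B$. By (i), job $j$ receives at least $\theta_B(C_j)-\theta_B(t)$ units of work after $t$, so $\theta_B(C_j)\le\theta_B(t)+q_j(t)$. Also $\theta_B(C_j)>\theta_B(t)$, because $C_j>t$ and $B$ contains an interval $[t,t+\eta)$ with $\eta>0$; this is where the form $[a,b)$ of the intervals is used. So at least $m(t)/2$ of the $n$ points $\theta_B(C_j)$ lie in $(\theta_B(t),\theta_B(t)+4g/m(t)]$. Take the functions $\varphi_j$ of Lemma~\ref{lem:window} for these points. Since $\theta_B'=1/m$ on $B$ and $\theta_B'\ge0$, apart from finitely many times,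
\[
\int_Bm\,dt=\int_Bm(t)^2\,\theta_B'(t)\,dt\le8\sum_{j=1}^n\int_0^T\varphi_j(\theta_B(t))\,\theta_B'(t)\,dt\le8\sum_{j=1}^n\int_{\mathbb R}\varphi_j\le32\,g\,n,
\]
where the second inequality is the substitution $\theta=\theta_B(t)$ on each linear piece of positive slope.
\end{proof}

\section{The upper bound for Round Robin}\label{sec:rr}

In this section the algorithm is RR, and $\theta(t)=\int_0^tdv/m(v)$ is its virtual time, a continuous, strictly increasing, piecewise linear function on $[0,T]$. No job receives more than $\theta(t)-\theta(u)$ units of work during $[u,t]$.

We must bound the weight of a surplus set $J$ at time $t$. Look back from $t$ to an earlier time $u$, at virtual distance $y=\theta(t)-\theta(u)$. By the exchange inequality, the debt on the members of $J$ released since $u$ has been spent on the jobs older than $u$ and on the $s(t)$ jobs that $\mathcal S$ still holds. Under RR each of these has absorbed at most $y$. So when $y$ is small, there must have been many old jobs at time $u$.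

\begin{lemma}\label{lem:old}
Let $J$ be a surplus set at time $t<T$, let $\delta=\min_Jq_j(t)$ and $s=s(t)$. For $u\in[0,t]$ let $J_u=\{j\in J:r_j\ge u\}$, and let $o(u)$ be the number of jobs with $r_j<u<C_j$. Then
\[
(o(u)+s)\,\bigl(\theta(t)-\theta(u)\bigr)\ \ge\ \delta\,|J_u|.
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:exchange} to the set $N$ of all jobs released in $[u,t]$, and put $y=\theta(t)-\theta(u)$. Since $J_u\subseteq N\setminus S(t)$, the left side is at least $\delta|J_u|$. The jobs outside $N$ that receive work during $[u,t]$ are among the $o(u)$ jobs with $r_j<u<C_j$, so $W\le o(u)\,y$. Each job of $N\cap S(t)$ has $x_j(t)\le y$, and there are at most $s$ of them.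
\end{proof}

So the number of alive jobs at virtual distance $y$ before $t$ is at least of order $\delta M/y$, as in the instance of Section~\ref{sec:example}. This holds on a range of $y$ limited at both ends. For $y<\delta$ the bound would exceed $M$, and the old jobs may simply be the members of $J$. For $y$ above $\delta M/s$ the jobs of $S(t)$ alone can absorb the debt. Integrating $\delta M/y$ over the range in between yields the logarithm of $M/s$.

\begin{lemma}\label{lem:log}
Let $J$ be a surplus set at time $t<T$ with $M$ jobs and weight $w$, and let $s=s(t)$. If $M\ge4s$, then $t\ge\frac w4\ln\frac M{4s}$. In particular, if $M\ge4s\sqrt n$, then $w\le8T/\ln n$.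
\end{lemma}

\begin{proof}
Write $w=\delta M$ and $\Theta=\theta(t)$. At the start of the busy period there are no old jobs: $o(0)=0$ and $J_0=J$, so Lemma~\ref{lem:old} gives $\Theta\ge w/s$. Hence the interval $[\delta,w/(4s)]$, which is nonempty because $M\ge4s$, lies in $[0,\Theta]$.

Let $u\in[0,t]$ be such that $y=\Theta-\theta(u)$ satisfies $\delta\le y\le w/(4s)$. We claim that $o(u)\ge w/(4y)$. If $o(u)\ge M/2$, this holds because $y\ge\delta$ gives $w/(4y)\le M/4$. Suppose $o(u)<M/2$. A job of $J$ released before $u$ has $C_j>t\ge u$ and is counted in $o(u)$, so $|J_u|\ge M-o(u)>M/2$. Lemma~\ref{lem:old} gives $o(u)\ge w/(2y)-s$, and $y\le w/(4s)$ gives $s\le w/(4y)$. The claim follows.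

Jobs counted in $o(u)$ are alive at $u$, so $m(u)\ge o(u)$. Since $du=m\,d\theta$,
\[
t=\int_0^\Theta m\,d\theta\ \ge\ \int_\delta^{w/(4s)}\frac w{4y}\,dy=\frac w4\ln\frac M{4s}.
\]
If $M\ge4s\sqrt n$, the logarithm is at least $\frac12\ln n$, so $T\ge t\ge\frac w8\ln n$.
\end{proof}

The logarithm is of order $\ln n$ only when $M/s$ is a power of $n$. This dictates the threshold below: times at which $m$ is less than $16\sqrt n\,s$ are charged directly to $\mathcal S$, at a price $16\sqrt n$ that is small compared with $n/\ln n$.

\begin{proposition}\label{prop:A}
On an instance with $n\ge2$ jobs and one busy period $[0,T)$, the cost of RR satisfies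
\begin{equation}\label{eq:A}
F\le16\sqrt n\;\mathrm{OPT}+256\,\frac n{\ln n}\,T .
\end{equation}
\end{proposition}

\begin{proof}
Let $B$ be the set of $t\in[0,T)$ with $m(t)\ge16\sqrt n\,s(t)$. Outside $B$ we have $m<16\sqrt n\,s$, so these times contribute at most $16\sqrt n\,\mathrm{OPT}$ to $F$. The set $B$ is a finite union of intervals $[a,b)$, because $m$ and $s$ are right-continuous step functions. Conditions (i) and (ii) of Proposition~\ref{prop:charge} hold on $B$. For $t\in B$ we have $\lceil m(t)/4\rceil\ge4s(t)\sqrt n$, so Lemma~\ref{lem:log} gives (iii) with $g=8T/\ln n$. Hence $\int_Bm\,dt\le32gn=256\,nT/\ln n$.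
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rr}]
RR uses only the current alive set, so it is deterministic, nonclairvoyant and independent of $n$. By \eqref{eq:A} and $T\le\mathrm{OPT}$, the ratio on one busy period with $k\ge2$ jobs is at most $16\sqrt k+256\,k/\ln k$. By \eqref{eq:mono} this is at most $16\sqrt n+512\,n/\ln n\le c(n)$ for $2\le k\le n$, and the reduction of Section~\ref{sec:prelim} gives the upper bound. The lower bound is Proposition~\ref{prop:tight}.
\end{proof}

\section{One job at a time}\label{sec:one}

\subsection{Why switching must be infinitely fine or sizes bounded below}

Call a schedule that runs one job at a time \emph{locally finite} if every bounded time interval splits into finitely many intervals, on each of which the machine runs one fixed job or idles.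

\begin{proposition}\label{prop:finite}
Let a deterministic nonclairvoyant algorithm produce a locally finite schedule on every instance. If it is $c(n)$-competitive, then $c(n)\ge n$ for all $n\ge2$.
\end{proposition}

\begin{proof}
Run the algorithm on $n$ unit jobs released at time $0$. There is $q\in(0,1]$ such that during $(0,q)$ it either runs only one job, say job $1$, or idles; no job finishes before $q$. On any instance with the same release times the algorithm acts in the same way during $(0,q)$ until a job finishes. In the first case let $p_1=q$ and $p_j=\varepsilon$ for $j\ne1$. No job finishes before $q$, so the algorithm pays at least $nq$, while running the small jobs first costs at most $q+n^2\varepsilon$. In the second case let all $p_j=\varepsilon$. The algorithm again pays at least $nq$, while $\mathrm{OPT}\le n^2\varepsilon$. Let $\varepsilon\to0$.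
\end{proof}

So either the time slices must shrink to zero right after an event, or the algorithm must know a scale below which no job size falls. The two versions of the following algorithm correspond to these two options.

\subsection{The algorithm RR$'$}

An \emph{event} is a release or a completion. Let $a$ be an event time at which $m\ge1$ jobs are alive, and let $\nu$ be the number of jobs released up to time $a$ in the current busy period. The time after $a$ is cut into \emph{blocks}, and in a block of length $\ell$ the $m$ alive jobs run one after the other, for time $\ell/m$ each. At the next event the current block is abandoned and the rule restarts. The blocks are chosen as follows.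
\begin{itemize}
\item[(a)] General sizes: for each $k\in\mathbb Z$, cut $(a+2^{-k-1},a+2^{-k}]$ into $\nu^4$ equal blocks.
\item[(b)] All $p_j\ge1$: use consecutive blocks of length $\nu^{-8}$, starting at $a$.
\end{itemize}
Between events the schedule is an explicit function of $a$, $\nu$ and the alive set, all known to the algorithm. The work received by a job is continuous in time, so the next event occurs strictly after $a$; there are at most $2n$ events. RR$'$ is non-idling and runs one job at a time. In version (b) each of the bounded intervals between events contains finitely many blocks, so there are finitely many preemptions. In version (a) preemptions accumulate only immediately after events. The algorithm does not know $n$, so it uses $\nu$ as a substitute in choosing how finely to slice.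

\subsection{Comparison with Round Robin}

A direct comparison of RR$'$ with RR on the same instance is awkward, since a small change in one completion time changes the rates of RR afterwards. Instead we change the instance so that RR reproduces the completion times of RR$'$ exactly. Let $C_j$ and $m(t)$ refer to RR$'$ on an instance $(r,p)$ with $n\ge2$ jobs and one busy period $[0,T)$. Put
\[
\theta(t)=\int_0^t\frac{dv}{m(v)},\qquad p'_j=\theta(C_j)-\theta(r_j)>0 .
\]
Give every job rate $1/m(t)$ during $[r_j,C_j)$; we call this the \emph{fluid} service. A job of size $p'_j$ then completes exactly at $C_j$, so for the sizes $p'$ this schedule has the same alive sets as RR$'$ and shares the machine equally among them. It is therefore the schedule of RR on $(r,p')$. In particular RR on $(r,p')$ has the cost $F$ of RR$'$ on $(r,p)$, and $(r,p')$ has the same single busy period $[0,T)$. Write $\mathrm{OPT}(p)$ and $\mathrm{OPT}(p')$ for the two optima. Proposition~\ref{prop:A} gives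
\begin{equation}\label{eq:coupled}
F\le16\sqrt n\;\mathrm{OPT}(p')+256\,\frac n{\ln n}\,T .
\end{equation}
Here it pays that \eqref{eq:A} keeps $T$ separate from the optimum. The main term involves only $T$, which is unchanged, and the term with $\mathrm{OPT}(p')$ has the small coefficient $\sqrt n$, so a loss of $n^{1/4}$ in comparing the optima is affordable.

\begin{lemma}\label{lem:perturb}
In both versions, $\mathrm{OPT}(p')\le17\,n^{1/4}\,\mathrm{OPT}(p)$.
\end{lemma}

Enlarging the jobs by a total of $b$ can delay all $n$ jobs by $b$, so an error is harmless only if it is $O(T/n)$. The exponents $4$ and $8$ are chosen to achieve this once $\nu>n^{1/4}$. Before that moment the slicing is coarse and our bound on the error is only of order $T$; but this error falls on $O(n^{1/4})$ jobs, and these we move to the end of the priority list, where they delay nobody else.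

\begin{proof}
\emph{Errors between two events.} Let $a<a'$ be consecutive event times, with $m$ and $\nu$ as in the rule started at $a$. Consider the last block that meets $(a,a')$, of length $\ell$. The earlier blocks are complete, and in a complete block the actual and the fluid service of each alive job coincide. In the part of the last block before $a'$ both lie in $[0,\ell/m]$. So on $(a,a']$ the two services of an alive job differ by at most $\ell/m$, and the total of these errors over the $m$ alive jobs is at most $\ell$. In version (a), if $a'\in(a+2^{-k-1},a+2^{-k}]$, then $\ell=2^{-k-1}\nu^{-4}\le(a'-a)\,\nu^{-4}$. In version (b), $\ell=\nu^{-8}$.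

\emph{Early and late errors.} Let $I=\lceil n^{1/4}\rceil\le2n^{1/4}$. Call an interval between consecutive events \emph{early} if its $\nu$ is at most $I$, and \emph{late} otherwise. Since $\nu$ is nondecreasing, the early intervals come first. The size $p_j$ is the sum of the actual services and $p'_j$ is the sum of the fluid services over the intervals in which $j$ is alive. Hence $p'_j\le p_j+\alpha_j+\beta_j$, where $\alpha_j\ge0$ and $\beta_j\ge0$ are the sums of the errors of $j$ over early and over late intervals. Let $A$ be the set of jobs released up to the start of the last early interval, and $A=\emptyset$ if there is none. Then $|A|\le I$, and $\alpha_j=0$ for $j\notin A$. There are at most $2n$ intervals, and at most $2I$ early ones, since each early interval starts at the release or completion of a job of $A$. Put $b=\sum_j\beta_j$.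
\begin{itemize}
\item[(a)] The lengths $a'-a$ add up to $T$. So $\sum_j\alpha_j\le T$, and $b\le T/I^4\le T/n$.
\item[(b)] Here $T=\sum_jp_j\ge n$; this is where the lower bound on the sizes enters. So $\sum_j\alpha_j\le2I\le4n^{1/4}\le4T$, and $b\le2nI^{-8}\le2/n\le2T/n$.
\end{itemize}
In both versions $\sum_j\alpha_j\le4T$ and $b\le2T/n\le T$.

\emph{A schedule for the enlarged sizes.} Let $\tilde p_j=p_j+\alpha_j+\beta_j$. Let $C^*_j$ be the completion times in the optimal schedule $\mathcal S$ for $(r,p)$, and let $\pi$ list the jobs by nondecreasing $C_j^*$. For the sizes $\tilde p$, run the priority schedule whose list consists of the jobs outside $A$ in the order $\pi$, followed by the jobs of $A$ in any order. For $j\notin A$ let $G$ consist of $j$ and the jobs outside $A$ that precede $j$ in $\pi$. This is an initial segment of the list, so it is processed at rate $1$ whenever one of its jobs is alive. Its total excess $\sum_G(\tilde p_i-p_i)=\sum_G\beta_i$ is at most $b$, and $\mathcal S$ finishes $G$ by $C^*_j$. By Lemma~\ref{lem:delay}, $j$ finishes by $C^*_j+b$. The same lemma, applied to the set of all jobs with $C=T$, shows that every job finishes by $T+\sum_j\alpha_j+b\le6T$. So the cost of this schedule is at most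
\[
\sum_{j\notin A}(C^*_j+b-r_j)+6T|A|\ \le\ \mathrm{OPT}(p)+2T+12\,n^{1/4}\,T\ \le\ 17\,n^{1/4}\,\mathrm{OPT}(p),
\]
using $nb\le2T$ and $T\le\mathrm{OPT}(p)$. Finally $p'\le\tilde p$, and the optimum is nondecreasing in the sizes, since one can use the same schedule and stop each job earlier.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
By \eqref{eq:coupled}, Lemma~\ref{lem:perturb} and $T\le\mathrm{OPT}(p)$, the ratio of RR$'$ on one busy period with $k\ge2$ jobs is at most $272\,k^{3/4}+256\,k/\ln k$. By \eqref{eq:mono} and the reduction of Section~\ref{sec:prelim}, the ratio on an arbitrary instance is at most $272\,n^{3/4}+512\,n/\ln n=O(n/\log n)$ for $n\ge2$, and it is $1$ for $n=1$. Version (a) proves the first two sentences of the theorem, and version (b) the third.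
\end{proof}

\section{A known bound on the number of jobs}\label{sec:known}

\subsection{The hybrid algorithm}

The instance of Proposition~\ref{prop:tight} is harmless for SETF. After time $1$ jobs $1$ and $2$ have received $\frac12$ each, so every later job, being of size at most $\frac12$, runs alone and finishes at the next of the times $t_k$. At most three jobs are ever alive, and the cost is at most $3T\le3\,\mathrm{OPT}$. SETF prevents the slow accumulation of jobs that defeats RR. Its own weakness, seen in Section~\ref{sec:intro}, is that it may ignore a large crowd of almost finished jobs, which is the situation that Proposition~\ref{prop:charge} handles for RR. This suggests using each rule in its own regime.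

\paragraph{Algorithm $H_K$.} Let $K\ge1$ be an integer, and call $x_j(t)$ the \emph{level} of job $j$.
\begin{itemize}
\item If $m(t)<K$ (\emph{mode E}), share the machine equally among the alive jobs of minimum level.
\item If $m(t)\ge K$ (\emph{mode R}), share the machine equally among all alive jobs.
\end{itemize}
The mode changes only at releases and completions. In mode E the jobs of minimum level rise together until they reach the next level, where the group grows, or until an event occurs; between two events the group grows fewer than $K$ times. So $H_K$ defines a non-idling schedule with piecewise constant rates. The work done in mode E is called \emph{E-work} and that done in mode R is called \emph{R-work}, and $x_j=x_j^E+x_j^R$ accordingly. In mode R every job has rate at most $1/K$.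

\subsection{The weight of a large surplus set}

The next lemma replaces Lemma~\ref{lem:log}. By the exchange inequality, a surplus of weight $w$ at time $t$ has been invested in the jobs of $S(t)$. Little of it can be R-work, because R-work comes at rate at most $1/K$ per job while $\mathcal S$ pays for the waiting of these jobs at rate $1$. So most of it is E-work. But a job receives E-work at level $z$ only at a time $u$ when there are fewer than $K$ alive jobs, all of level at least $z$. At such a time most of the surplus set has not been released yet, so its debt must be built after $u$. If $u$ is the last such time, the debt can only go into R-work on the at most $T/z$ old jobs, which is slow. Hence $u$ is long ago, and $\mathcal S$ has been paying for that job ever since.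

\begin{lemma}\label{lem:hybrid}
For the algorithm $H_K$, let $J$ be a surplus set at time $t<T$ with $M\ge4K$ jobs and weight $w$. Then $\mathrm{OPT}\cdot T\ge Kw^2/16$, and hence $w\le4\,\mathrm{OPT}/\sqrt K$.
\end{lemma}

\begin{proof}
Write $w=\delta M$ and $S^*=S(t)$. A job $j\in S^*$ has flow time more than $t-r_j$ in $\mathcal S$, so
\begin{equation}\label{eq:wait}
\mathrm{OPT}\ge\sum_{j\in S^*}(t-r_j).
\end{equation}

\emph{Step 1: the debt is invested in $S^*$.} Apply Lemma~\ref{lem:exchange} with $u=0$ and $N$ the set of all jobs released up to $t$, so that $W=0$. Since $J\subseteq N\setminus S^*$, it gives $w\le\sum_{S^*}x_j(t)\le t\le T$.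

\emph{Step 2: most of it is E-work.} By \eqref{eq:wait}, $\sum_{S^*}x_j^R(t)\le\frac1K\sum_{S^*}(t-r_j)\le\mathrm{OPT}/K$. If $\mathrm{OPT}/K>w/8$, then $\mathrm{OPT}\cdot T\ge(Kw/8)\,w$ by Step 1 and we are done. So assume
\begin{equation}\label{eq:Rsmall}
\sum_{j\in S^*}x_j^R(t)\le\frac w8 .
\end{equation}
With $\xi_j=x_j^E(t)$, Step 1 then gives $\sum_{S^*}\xi_j\ge\frac78w$. The function $z\mapsto\sum_{S^*}\min(\xi_j,z)$ is continuous and nondecreasing, vanishes at $0$ and reaches $\frac78w$. Choose $z_0>0$ where it equals $w/4$, and put $\zeta_j=\min(\xi_j,z_0)$, so that $\sum_{S^*}\zeta_j=w/4$. The level $z_0$ is low enough that E-work on $S^*$ below it cannot absorb the debt, and high enough that the $\zeta_j$ still add up to a fixed fraction of $w$.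

\emph{Step 3: a job with large $\zeta_j$ is old.} We claim that
\begin{equation}\label{eq:age}
t-r_i\ \ge\ \frac{Kw\,\zeta_i}{4T}\qquad\text{for every }i\in S^*.
\end{equation}
This is trivial if $\zeta_i=0$. Otherwise fix $z$ with $0<z<\zeta_i$. Call E-work \emph{high} if it is given to a job of level at least $z$, and \emph{low} otherwise; a job receives at most $z$ units of low E-work. Let $U$ be the set of times $u\in[0,t]$ in mode E at which all alive jobs have level at least $z$. Mode E serves the minimum level, so high E-work up to time $t$ is done only at times in $U$. Since $\xi_i>z$, job $i$ has received high E-work, so $U$ meets $[r_i,t]$ and $u^*=\sup U\ge r_i$.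

The supremum need not be attained, so let $\varepsilon>0$ and choose $u\in U$ with $u^*-u<\varepsilon$. The total high E-work during $[u,t]$ is less than $\varepsilon$. Let $H=R(u)$ and $h=|H|$. Then $1\le h<K$, and $hz\le\sum_Hx_j(u)\le u\le T$. Apply Lemma~\ref{lem:exchange} to the set $N$ of jobs released in $(u,t]$. The jobs outside $N$ that receive work during $[u,t]$ belong to $H$. We bound the three terms.
\begin{itemize}
\item A job of $J\setminus N$ is released by time $u$ and alive at $t\ge u$, so it lies in $H$. Hence $|J\cap N|\ge M-K\ge\frac34M$, by the hypothesis $M\ge4K$, and the left side of the exchange inequality is at least $\frac34w$.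
\item The jobs of $H$ have level at least $z$ from time $u$ on, so their E-work during $[u,t]$ is high. Their R-work during $[u,t]$ is at most $h(t-u)/K$.
\item A job $j\in N\cap S^*$ receives at most $\min(\xi_j,z)$ units of low E-work, and these add up to at most $w/4$ because $z<z_0$. The R-work on $N\cap S^*$ is at most $w/8$ by \eqref{eq:Rsmall}. The rest is high E-work done during $[u,t]$.
\end{itemize}
Altogether $\frac34w\le h(t-u)/K+\frac w4+\frac w8+\varepsilon$. With $h\le T/z$ this gives $t-u\ge\frac{Kz}T(\frac38w-\varepsilon)$, and $t-u^*\ge t-u-\varepsilon$. Letting $\varepsilon\to0$,
\[
t-r_i\ \ge\ t-u^*\ \ge\ \frac{3Kwz}{8T}\ \ge\ \frac{Kwz}{4T}.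
\]
Letting $z$ increase to $\zeta_i$ proves \eqref{eq:age}.

\emph{Step 4.} Summing \eqref{eq:age} over $S^*$ and using \eqref{eq:wait},
\[
\mathrm{OPT}\ \ge\ \frac{Kw}{4T}\sum_{j\in S^*}\zeta_j=\frac{Kw^2}{16T}.
\]
Since $T\le\mathrm{OPT}$, we get $w^2\le16\,\mathrm{OPT}^2/K$.
\end{proof}

\subsection{Choice of the threshold}

\begin{proof}[Proof of Theorem~\ref{thm:known}]
Consider $H_K$ on one busy period with $n\ge2$ jobs. Let $B$ be the set of $t\in[0,T)$ with $m(t)\ge16K$ and $m(t)\ge4s(t)$. Outside $B$ we have $m\le16K+4s$, so these times contribute at most $16KT+4\,\mathrm{OPT}$ to $F$. The set $B$ is a finite union of intervals $[a,b)$. Its times are in mode R, which is condition (i) of Proposition~\ref{prop:charge}, and (ii) holds by definition. For $t\in B$ we have $\lceil m(t)/4\rceil\ge4K$, so Lemma~\ref{lem:hybrid} gives (iii) with $g=4\,\mathrm{OPT}/\sqrt K$. Hence $\int_Bm\,dt\le128\,n\,\mathrm{OPT}/\sqrt K$, and with $T\le\mathrm{OPT}$,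
\[
F\le\Bigl(16K+4+\frac{128\,n}{\sqrt K}\Bigr)\mathrm{OPT}.
\]
The first term grows with $K$ and the last one decreases, and they balance when $K$ is of order $n^{2/3}$. This is the only place where knowledge of a bound on $n$ is used. Given $N\ge n$, take $K=\lceil N^{2/3}\rceil$. Then $N^{2/3}\le K\le2N^{2/3}$ and $n/\sqrt K\le N^{2/3}$, so $F\le(32+4+128)\,N^{2/3}\,\mathrm{OPT}\le804\,N^{2/3}\,\mathrm{OPT}$. Every busy period of an instance with at most $N$ jobs has at most $N$ jobs, and the reduction of Section~\ref{sec:prelim} completes the proof.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
``Majority Equilibrium'',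
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.\allowbreak com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-0-387-30162-4\_237.pdf?\allowbreak pdf=inline+link}
(doi:\texttt{10.1007/\allowbreak 978-0-387-30162-4\_237.pdf?\allowbreak pdf=inline+link}).

\end{thebibliography}
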